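\title{Every Krull domain is an intersection of two principal ideal overrings}

\begin{abstract}
An integral domain that is a finite intersection of factorial overrings is a Krull domain. We prove that, conversely, every Krull domain $R$ is the intersection of two overrings that are principal ideal domains. Hence a finite intersection of PID overrings, or of factorial overrings, is always an intersection of two such overrings. More precisely, $R$ has a sequence of PID overrings any two of which intersect in $R$, and for countable $R$ that is not a PID no uncountable family has this property. The proof colors the valuations that define $R$ so that discarding any one color class leaves a PID. The coloring is built greedily when the quotient field is countable, and along a chain of subfields in general.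
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $R$ is an integral domain with quotient field $K$. An \emph{overring} of $R$ is a subring of $K$ that contains $R$. A domain is \emph{factorial} if it is a unique factorization domain. Every principal ideal domain (PID) is factorial, and a field counts as a PID.

A domain without unique factorization may still be cut out of its quotient field by overrings that have it. If infinitely many overrings are allowed, every Krull domain is of this kind, since it is an intersection of discrete valuation rings (the definitions are recalled in Section~\ref{sec:val}). If only finitely many factorial overrings are allowed, the intersection is necessarily a Krull domain (Lemma~\ref{lem:krull}), and one can ask how many overrings are really needed. The following is Question~3 of \cite{FI}.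

\medskip
\noindent\textbf{Question.} Let $R=R_1\cap\cdots\cap R_n$ for some $n\ge1$.
\begin{itemize}
\item[(a)] If each $R_i$ is a PID overring of $R$, must there exist PID overrings $S_1,S_2$ of $R$ with $R=S_1\cap S_2$?
\item[(b)] If each $R_i$ is a factorial overring of $R$, must there exist factorial overrings $S_1,S_2$ of $R$ with $R=S_1\cap S_2$?
\end{itemize}
\medskip

Polynomial rings suggest that the answer to (a) might be no. Let $R=k[x_1,\dots,x_n]$ with $k$ a field, and let $R_i=k(x_j:j\ne i)[x_i]$, a polynomial ring in one variable over a field. A fraction in lowest terms lies in $R_i$ exactly when its denominator does not involve $x_i$, so $R=R_1\cap\cdots\cap R_n$. No term can be dropped, because $1/x_i$ lies in $R_j$ for all $j\neq i$. One could therefore guess that the number of PIDs needed grows with the dimension. For (b), two results are known: a locally factorial Krull domain (one in which $R_x$ is factorial for each nonzero nonunit $x$) is an intersection of two factorial overrings, and so is a Krull domain with countable divisor class group. These point to a positive answer, but they leave room for an obstruction coming from a large class group.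

Neither the dimension nor the class group is an obstruction, and our proofs do not use the two results just quoted.

\begin{theorem}\label{thm:A}
Let $R$ be a Krull domain. There are PID overrings $S_1,S_2$ of $R$ with $R=S_1\cap S_2$.
\end{theorem}

\begin{corollary}\label{cor:equiv}
For a domain $R$ the following are equivalent:
\begin{itemize}
\item[(1)] $R$ is a Krull domain;
\item[(2)] $R$ is a finite intersection of factorial overrings;
\item[(3)] $R$ is a finite intersection of PID overrings;
\item[(4)] $R$ is an intersection of two PID overrings.
\end{itemize}
In particular, both parts of the Question have the answer yes, and in \textup{(b)} the rings $S_1,S_2$ can be taken to be PIDs.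
\end{corollary}

The number two is best possible: a Krull domain that is not a PID, such as $\mathbb Z[x]$, is not an intersection of one PID overring. The method gives a stronger statement.

\begin{theorem}\label{thm:B}
Let $R$ be a Krull domain and $\mathcal P$ a finite set of height-one primes of $R$.
\begin{itemize}
\item[(i)] There are PID overrings $S_0,S_1,S_2,\dots$ of $R$, each an intersection of localizations $R_P$ at height-one primes $P$, such that $S_i\cap S_j=R$ for all $i\neq j$, and $S_i\subseteq R_P$ for all $i$ and all $P\in\mathcal P$. If $R$ is not a PID, the $S_i$ are pairwise distinct.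
\item[(ii)] If $R$ is countable and not a PID (for example $R=\mathbb Z[x]$), then any family $(S_\lambda)$ of PID overrings of $R$ with $S_\lambda\cap S_\mu=R$ for all $\lambda\neq\mu$ is countable.
\end{itemize}
\end{theorem}

All overrings that we construct arise by discarding some of the valuations that define $R$. Section~\ref{sec:good} gives a criterion for the remaining valuations to define a PID, and Section~\ref{sec:color} reduces Theorems~\ref{thm:A} and~\ref{thm:B}(i) to a coloring statement about valuations, Proposition~\ref{prop:color}. That proposition is proved for countable fields in Section~\ref{sec:countable} and, with the gluing lemma of Section~\ref{sec:glue}, for all fields in Section~\ref{sec:uncountable}. Section~\ref{sec:optimal} proves Theorem~\ref{thm:B}(ii).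

\section{Valuations and Krull domains}\label{sec:val}

We write $\mathbb N=\{0,1,2,\dots\}$. A \emph{normalized valuation} of a field $K$ is a surjective group homomorphism $v:K^*\to\mathbb Z$, extended by $v(0)=\infty$, such that $v(f+g)\ge\min(v(f),v(g))$; equality holds when $v(f)\neq v(g)$. Its ring $\{f:v(f)\ge0\}$ is a discrete valuation ring (DVR) with quotient field $K$, and every such DVR comes from exactly one normalized valuation. A set $X$ of normalized valuations of $K$ has \emph{finite character} if for every $f\in K^*$ we have $v(f)=0$ for all but finitely many $v\in X$. Subsets and finite unions of finite-character sets have finite character. For a set $W$ of normalized valuations put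
\[
O_W=\{f\in K:\ r(f)\ge0\ \text{ for all } r\in W\},\qquad O_\emptyset=K .
\]
Then $O_W\cap O_{W'}=O_{W\cup W'}$, and the units of $O_W$ are the $f$ with $r(f)=0$ for all $r\in W$. A domain $R$ with quotient field $K$ is a \emph{Krull domain} if and only if $R=O_X$ for some finite-character set $X$ of normalized valuations of $K$.

\begin{lemma}\label{lem:krull}
A finite intersection $R=R_1\cap\cdots\cap R_n$ of factorial overrings of $R$ is a Krull domain.
\end{lemma}

\begin{proof}
Each $R_i$ has quotient field $K$. For a prime element $h$ of $R_i$ let $v_h(f)$ be the exponent of $h$ in the factorization of $f\in K^*$. The set $X_i$ of these valuations has finite character and $O_{X_i}=R_i$. So $X=X_1\cup\cdots\cup X_n$ has finite character and $O_X=R$.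
\end{proof}

We use two textbook facts. The first is needed everywhere.

\medskip
\noindent\textbf{Weak approximation.} \emph{Let $v_1,\dots,v_n$ be distinct normalized valuations of $K$, let $a_1,\dots,a_n\in K$ and $m\in\mathbb Z$. There is $z\in K$ with $v_j(z-a_j)\ge m$ for all $j$.}
\medskip

The second is needed only for Theorem~\ref{thm:B}.

\medskip
\noindent\textbf{Height-one primes.} \emph{Let $R$ be a Krull domain. For each prime $P$ of height one, $R_P$ is a DVR. The corresponding normalized valuations $v_P$ form a finite-character set, and $R=\bigcap_P R_P$.}
\medskip

The valuations $v_P$ form the smallest set that defines $R$. This is standard (\cite[\S43]{Gilmer}, \cite[Thm.~12.3]{Matsumura}), and the proof is short.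

\begin{lemma}\label{lem:essential}
Let $R$ be a Krull domain and $X$ a finite-character set of normalized valuations of $K$ with $O_X=R$. Then $v_P\in X$ for every height-one prime $P$ of $R$.
\end{lemma}

\begin{proof}
Let $X'=\{r\in X: R_P\subseteq O_{\{r\}}\}$. We claim that $O_{X'}=R_P$. Let $f\in O_{X'}$ be nonzero. Only finitely many $r\in X$ have $r(f)<0$, and these lie outside $X'$, so for each of them there is $s_r\in R\setminus P$ with $r(s_r)>0$. Then $s=\prod_r s_r^{-r(f)}$ lies in $R\setminus P$ and $sf\in O_X=R$, so $f\in R_P$. Since $R_P\neq K$, the claim shows that $X'$ contains some $r$. A ring that properly contains the DVR $R_P$ contains an element of negative value, hence the inverse of a uniformizer, hence all of $K$. So $R_P\subseteq O_{\{r\}}\neq K$ forces $R_P=O_{\{r\}}$, that is, $r=v_P$.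
\end{proof}

\section{Good sets of valuations}\label{sec:good}

If $R=O_X$ and $X=W\cup W'$, then $O_W$ and $O_{W'}$ are overrings with intersection $R$. So we need to know when $O_W$ is a PID. In a PID, each nonzero prime ideal has a generator, and two different nonzero primes generate the unit ideal. We express these two properties through valuations.

\begin{definition}\label{def:good}
Let $W$ be a finite-character set of normalized valuations of $K$.
\begin{itemize}
\item For $v\in W$, a \emph{$W$-uniformizer at $v$} is an $f\in K$ with $v(f)=1$ and $r(f)=0$ for all $r\in W\setminus\{v\}$.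
\item For $v\neq w$ in $W$, a \emph{$W$-separator of $(v,w)$} is a $u\in K$ with $v(u)>0$, $w(1-u)>0$ and $r(u)\ge0$ for all $r\in W$.
\end{itemize}
Let $F$ be a subfield of $K$. The set $W$ is \emph{good in $F$} if
\begin{itemize}
\item[(G1)] for each $v\in W$, the field $F$ contains a $W$-uniformizer at $v$;
\item[(G2)] for all $v\neq w$ in $W$, the field $F$ contains a $W$-separator of $(v,w)$.
\end{itemize}
\end{definition}

For $v\in W$ let $\mathfrak m_v=\{g\in O_W:v(g)>0\}$, a prime ideal of $O_W$. A $W$-separator of $(v,w)$ is exactly an element $u\in\mathfrak m_v$ with $1-u\in\mathfrak m_w$, so one exists in $K$ if and only if $\mathfrak m_v+\mathfrak m_w=O_W$. In particular a separator is never $0$. If $f$ is a $W$-uniformizer at $v$, then $\mathfrak m_v=fO_W$, because $g/f\in O_W$ for $g\in\mathfrak m_v$.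

\begin{lemma}\label{lem:pid}
If $W$ is good in $K$, then $O_W$ is a PID with quotient field $K$.
\end{lemma}

\begin{proof}
Put $O=O_W$ and fix a $W$-uniformizer $f_v$ at each $v\in W$. For $g\in K^*$ the product $\prod_{v\in W}f_v^{v(g)}$ is finite by finite character, and it has the same value as $g$ at each $r\in W$. Hence
\begin{equation}\label{eq:factor}
g=e\prod_{v\in W}f_v^{\,v(g)}\qquad\text{with $e$ a unit of $O$.}
\end{equation}
Separating positive and negative exponents shows that $K$ is the quotient field of $O$.

Let $N$ be a nonzero prime ideal of $O$. By \eqref{eq:factor} applied to a nonzero element of $N$, some $f_v$ lies in $N$, so $\mathfrak m_v\subseteq N$. If $N\neq\mathfrak m_v$, pick $g\in N$ with $v(g)=0$. By \eqref{eq:factor} for this $g$, some $f_w$ with $w\ne v$ lies in $N$. Then $N\supseteq\mathfrak m_v+\mathfrak m_w=O$ by (G2), which is absurd. So the nonzero primes of $O$ are the principal ideals $\mathfrak m_v=f_vO$.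

A domain all of whose prime ideals are principal is a PID \cite[Ex.~1.1.10]{Kaplansky}; here the argument is direct. Let $I\neq0$ be an ideal and $n_v=\min\{v(g):g\in I\}$. Comparing with one nonzero element of $I$ shows that $n_v=0$ for almost all $v$. Put $d=\prod_v f_v^{\,n_v}$. Then $J=d^{-1}I$ is a nonzero ideal of $O$ contained in no $\mathfrak m_v$, hence in no maximal ideal. So $J=O$ and $I=dO$.
\end{proof}

The two conditions fail for different reasons: (G1) is obstructed by nonprincipal height-one primes, (G2) by primes of height at least two.

\begin{example}\label{ex:fail}
(a) Let $R=k[x,y]$ and let $X$ consist of the valuations $v_h$ of the irreducible polynomials $h$. Then $h$ is an $X$-uniformizer at $v_h$, but (G2) fails since $xR+yR\neq R$.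

(b) Let $R=\mathbb Z[\sqrt{-5}]$, a Dedekind domain, let $X=\{v_P\}$ with $P$ running over the maximal ideals, and let $a=1+\sqrt{-5}$. Here (G2) holds since distinct maximal ideals are comaximal. The ideals $P_2=(2,a)$ and $P_3=(3,a)$ have residue fields $\mathbb F_2$ and $\mathbb F_3$. An $X$-uniformizer at $v_{P_2}$ would generate $P_2$ and so have norm $2$, but $2$ is not of the form $m^2+5n^2$; thus (G1) fails. On the other hand $P_2P_3=(6,2a,3a,a^2)=aR$, because $a$ divides $6$ and $a=3a-2a$. So $a$ is a $W$-uniformizer at $v_{P_2}$ for $W=X\setminus\{v_{P_3}\}$.
\end{example}

In (b), discarding one valuation repaired one defect. The next example does the same for (G2), for all pairs at once, and disposes of the guess made in the introduction.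

\begin{example}\label{ex:poly}
Let $D$ be a factorial domain with quotient field $L$, and let $R=D[x]$. By Gauss's lemma $R$ is factorial, and its prime elements are either prime elements of $D$ or nonconstant. Let $W$ and $W'$ be the corresponding two sets of valuations of $K=L(x)$. Then $O_{W'}=L[x]$ is a PID. The set $W$ is good: a prime $f$ of $D$ is a $W$-uniformizer at $v_f$, and for nonassociate primes $f,g$ of $D$ take
\[
u=\frac{f}{f+xg},\qquad 1-u=\frac{xg}{f+xg}.
\]
No prime of $D$ divides both $f$ and $g$, so $f+xg$ has value $0$ at every element of $W$, and $u$ is a $W$-separator of $(v_f,v_g)$. By Lemma~\ref{lem:pid}, $R=O_W\cap L[x]$ is an intersection of two PID overrings. This covers $\mathbb Z[x]$ and $k[x_1,\dots,x_n]$.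
\end{example}

In Example~\ref{ex:poly} the separator has poles, but only at valuations that were assigned to the other ring. In a general Krull domain there is no variable $x$ to organize this assignment, and we must make it ourselves. The two tools are the following lemmas. The first produces uniformizers and separators for finite sets; the second says when they survive a change of $W$.

\begin{lemma}\label{lem:finite}
Every finite set $W$ of normalized valuations of $K$ is good in $K$.
\end{lemma}

\begin{proof}
Let $v\in W$ and choose $a\in K$ with $v(a)=1$. By weak approximation there is $f$ with $v(f-a)\ge2$ and $r(f-1)\ge 2$ for $r\in W\setminus\{v\}$; then $v(f)=1$ and $r(f)=0$. For $v\neq w$ in $W$ there is $u$ with $w(u-1)\geq1$ and $r(u)\ge1$ for all $r\in W\setminus\{w\}$; this $u$ is a $W$-separator of $(v,w)$.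
\end{proof}

A valuation $r$ of $K$ is \emph{trivial on} a subfield $F$ if $r(f)=0$ for all $f\in F^*$.

\begin{lemma}\label{lem:persist}
Let $W\subseteq W'$ be finite-character sets of normalized valuations of $K$, and let $F$ be a subfield on which every $r\in W'\setminus W$ is trivial. Then every $W$-uniformizer or $W$-separator that lies in $F$ is also a $W'$-uniformizer or $W'$-separator, for the same valuation or pair.
\end{lemma}

\begin{proof}
Such an element is nonzero, so it has value $0$ at each $r\in W'\setminus W$.
\end{proof}

\section{The coloring proposition and the main theorems}\label{sec:color}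

We look for a coloring of the valuations such that discarding any one color class leaves a good set.

\begin{proposition}\label{prop:color}
Let $X$ be a finite-character set of normalized valuations of a field $K$, and let $X=Y\sqcup T$ be a partition. There is a map $c:T\to\mathbb N$ such that for every $i\in\mathbb N$ and every finite $\Sigma\subseteq Y$, the set $(T\setminus c^{-1}(i))\cup\Sigma$ is good in $K$.
\end{proposition}

The elements of $Y$ receive no color; any finite number of them can be added to any of the good sets. Finiteness of $\Sigma$ is necessary: for $T=\emptyset$ and $Y=X$ as in Example~\ref{ex:fail}, the set $Y$ itself is not good. Theorem~\ref{thm:A} uses only the case $Y=\emptyset$, but the induction in Section~\ref{sec:uncountable} needs the general case even to reach this one.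

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Write $R=O_X$ with $X$ of finite character. Apply Proposition~\ref{prop:color} with $Y=\emptyset$ and $T=X$, and put $W_i=X\setminus c^{-1}(i)$. The rings $S_1=O_{W_0}$ and $S_2=O_{W_1}$ contain $R$ and are PIDs by Lemma~\ref{lem:pid}. No valuation has both colors $0$ and $1$, so $W_0\cup W_1=X$ and $S_1\cap S_2=O_X=R$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:equiv}]
(1)$\Rightarrow$(4) is Theorem~\ref{thm:A}; (4)$\Rightarrow$(3)$\Rightarrow$(2) hold because PIDs are factorial; (2)$\Rightarrow$(1) is Lemma~\ref{lem:krull}. Part (a) of the Question is (3)$\Rightarrow$(4), and part (b) follows from (2)$\Rightarrow$(4).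
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(i)}]
Let $X$ be the set of the valuations $v_P$ for $P$ of height one, so that $X$ has finite character and $O_X=R$. Let $Y=\{v_P:P\in\mathcal P\}$ and $T=X\setminus Y$. Take $c$ from Proposition~\ref{prop:color} and $\Sigma=Y$, which is finite. Put
\[
W_i=(T\setminus c^{-1}(i))\cup Y,\qquad S_i=O_{W_i}=\bigcap_{v_P\in W_i}R_P .
\]
Each $S_i$ is a PID by Lemma~\ref{lem:pid}. For $i\neq j$ we have $W_i\cup W_j=X$, so $S_i\cap S_j=R$. Since $Y\subseteq W_i$, we have $S_i\subseteq R_P$ for $P\in\mathcal P$. If $S_i=S_j$ for some $i\ne j$, then $R=S_i\cap S_j=S_i$ is a PID.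
\end{proof}

Proposition~\ref{prop:color} is proved by induction on the cardinality $|K|$, for all $X$, $Y$, $T$ at once. The base of the induction is the case $|K|\le\aleph_0$.

\section{Countable fields}\label{sec:countable}

The idea is visible in $K=\mathbb Q(x,y)$, with $T=X$ the set of valuations $v_h$ of the irreducible polynomials $h\in\mathbb Q[x,y]$ and $Y=\emptyset$. Write $W_i=T\setminus c^{-1}(i)$ for the sets that the final coloring $c$ will define. Suppose that $v_x$ and $v_y$ have been given color $0$ and nothing else is colored yet. Then $v_x,v_y$ will belong to $W_i$ for every $i\ge1$, and each such $W_i$ needs a separator of $(v_x,v_y)$. No polynomial can serve, since $1\notin(x,y)$. For $i=1$ take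
\[
u_1=\frac{x}{x+y},\qquad 1-u_1=\frac{y}{x+y}.
\]
The only pole is at $v_{x+y}$, which is uncolored. Give it color $1$. Then $u_1$ is a $W_1$-separator however the remaining valuations are colored. For $i=2$ the element $u_1$ is now useless, since $v_{x+y}\in W_2$, and the color of $v_{x+y}$ cannot be changed. We need a separator without poles at the three colored valuations, for instance $u_2=x/(x-y)$ with $1-u_2=-y/(x-y)$, and we give $v_{x-y}$ color $2$. Uniformizers are handled in the same way: in Example~\ref{ex:fail}(b), if $v_{P_2}$ has color $0$ and $v_{P_3}$ is uncolored, giving $v_{P_3}$ color $1$ makes $1+\sqrt{-5}$ a $W_1$-uniformizer at $v_{P_2}$.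

Two things make this work in general. At each moment only finitely many valuations are colored, so Lemma~\ref{lem:finite} supplies an element that behaves well at all colored valuations that matter. By finite character, this element misbehaves at only finitely many uncolored valuations, so after coloring them we still have a finite colored set.

\begin{proof}[Proof of Proposition~\ref{prop:color} for $|K|\le\aleph_0$]
Each $v\in X$ is nonzero at some element of $K^*$, so $X=\bigcup_{f\in K^*}\{v\in X:v(f)\neq0\}$ is a countable union of finite sets. If $X=\emptyset$ there is nothing to prove. Otherwise consider the following \emph{tasks}, where $i\in\mathbb N$ and $\Sigma\subseteq Y$ is finite: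
\[
(t)\ \text{ for } t\in T;\qquad (i,\Sigma,v)\ \text{ for } v\in T\cup\Sigma;\qquad (i,\Sigma,v,w)\ \text{ for } v\neq w \text{ in } T\cup\Sigma.
\]
They form a nonempty countable set, which we list as $\tau_0,\tau_1,\dots$ with each task occurring infinitely often. (The repetition is needed because a task may come up before the valuations it concerns have been colored.) We construct finite sets $\emptyset=D_0\subseteq D_1\subseteq\cdots\subseteq T$ and maps $c_n:D_n\to\mathbb N$, each extending the previous one. At stage $n$, for a task involving $i$ and $\Sigma$, let $W^n=(D_n\setminus c_n^{-1}(i))\cup\Sigma$; this finite set is good in $K$ by Lemma~\ref{lem:finite}.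
\begin{itemize}
\item If $\tau_n=(t)$, put $D_{n+1}=D_n\cup\{t\}$, and give $t$ color $0$ if $t\notin D_n$.
\item If $\tau_n=(i,\Sigma,v)$ and $v\in W^n$, choose a $W^n$-uniformizer $f$ at $v$, and add to $D_n$, with color $i$, the finitely many $t\in T\setminus D_n$ with $t(f)\neq0$.
\item If $\tau_n=(i,\Sigma,v,w)$ and $v,w\in W^n$, choose a $W^n$-separator $u$ of $(v,w)$, and add to $D_n$, with color $i$, the finitely many $t\in T\setminus D_n$ with $t(u)<0$.
\item In all other cases put $D_{n+1}=D_n$.
\end{itemize}
The tasks $(t)$ ensure that $c=\bigcup_n c_n$ is defined on all of $T$. Fix $i$ and $\Sigma$, and let $W=(T\setminus c^{-1}(i))\cup\Sigma$.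

(G1) Let $v\in W$. Then $v\in D_n\cup\Sigma$ for all large $n$, so there is a stage $n$ with $\tau_n=(i,\Sigma,v)$ and $v\in W^n$. Let $f$ be the element chosen there, and let $r\in W\setminus\{v\}$. If $r\in D_n\cup\Sigma$, then $r\in W^n$ and $r(f)=0$. If $r\in T\setminus D_n$, then $r(f)\neq0$ would have given $r$ the color $i$, contrary to $r\in W$; so again $r(f)=0$. Thus $f$ is a $W$-uniformizer at $v$.

(G2) Let $v\neq w$ in $W$. There is a stage $n$ with $\tau_n=(i,\Sigma,v,w)$ and $v,w\in W^n$. The element $u$ chosen there has $v(u)>0$ and $w(1-u)>0$. For $r\in W$ we have $r(u)\ge0$: if $r\in D_n\cup\Sigma$ because $r\in W^n$, and if $r\in T\setminus D_n$ because $r(u)<0$ would have given $r$ the color $i$.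
\end{proof}

\section{Gluing old and new valuations}\label{sec:glue}

For uncountable $K$ the tasks cannot be listed so that each has only finitely many predecessors. In a transfinite listing the colored set becomes infinite, and Lemma~\ref{lem:finite} no longer applies. We shall instead color $T$ in layers. When a new layer is colored, we can arrange that it forms a good set together with any \emph{finite} set of old valuations, and the old valuations already have their uniformizers and separators. The next lemma shows that this is enough.

\begin{lemma}\label{lem:glue}
Let $W$ be a finite-character set of normalized valuations of a field $F$, with a partition $W=W_{\mathrm{old}}\sqcup W_{\mathrm{new}}$. Assume: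
\begin{itemize}
\item[(a)] $F$ contains a $W$-uniformizer at each $r\in W_{\mathrm{old}}$ and a $W$-separator of each pair $r\ne r'$ in $W_{\mathrm{old}}$;
\item[(b)] for every finite $\Delta\subseteq W_{\mathrm{old}}$, the set $W_{\mathrm{new}}\cup\Delta$ is good in $F$.
\end{itemize}
Then $W$ is good in $F$.
\end{lemma}

\begin{proof}
(G1) For old valuations this is part of (a); fix a $W$-uniformizer $f_r$ at each $r\in W_{\mathrm{old}}$. Let $v\in W_{\mathrm{new}}$. By (b) with $\Delta=\emptyset$ there is a $W_{\mathrm{new}}$-uniformizer $g$ at $v$. It has nonzero value only at a finite set $E$ of old valuations, and these values can be divided out: put $f=g\prod_{r\in E}f_r^{-r(g)}$. For $r\in E$ we get $r(f)=r(g)-r(g)=0$, and for $r\in W\setminus E$ we get $r(f)=r(g)$, which is $1$ for $r=v$ and $0$ otherwise. So $f$ is a $W$-uniformizer at $v$.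

(G2) Let $O=O_W\subseteq F$ with the ideals $\mathfrak m_r$ of Section~\ref{sec:good}; for old $r$ we have $\mathfrak m_r=f_rO$. We must show that $\mathfrak m_v+\mathfrak m_w=O$ for $v\neq w$ in $W$. By (b) with $\Delta=\{v,w\}\cap W_{\mathrm{old}}$ there is $u\in F$ with $v(u)>0$, $w(1-u)>0$ and $r(u)\ge0$ for all $r\in W_{\mathrm{new}}\cup\{v,w\}$. Its poles form a finite set
\[
E=\{r\in W:r(u)<0\}\subseteq W_{\mathrm{old}}\setminus\{v,w\}.
\]
Poles cannot be divided out without destroying the relation $u+(1-u)=1$. Clearing them gives a weaker relation. Put $\pi=\prod_{r\in E}f_r^{-r(u)}\in O$. For $r\in E$ we have $r(1-u)=r(u)=-r(\pi)$, so $r(\pi u)=r(\pi(1-u))=0$. For $r\in W\setminus E$ we have $r(\pi)=0$, $r(u)\ge0$ and $r(1-u)\ge0$. As $v,w\notin E$, this gives $\pi u\in\mathfrak m_v$ and $\pi(1-u)\in\mathfrak m_w$. Adding,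
\begin{equation}\label{eq:pi}
\pi\in\mathfrak m_v+\mathfrak m_w,\quad\text{where $\pi$ is a product of elements $f_r$ with $r\in W_{\mathrm{old}}\setminus\{v,w\}$.}
\end{equation}
It remains to pass from $\pi$ to $1$. Recall that if $aO+I=O$ and $bO+I=O$ for an ideal $I$, then $abO+I=O$, since a product of invertible elements of $O/I$ is invertible. So by \eqref{eq:pi} it suffices to show that every factor $f_r$ of $\pi$ satisfies $f_rO+\mathfrak m_w=O$: then $\mathfrak m_v+\mathfrak m_w\supseteq\pi O+\mathfrak m_w=O$. We do this in two rounds.

\emph{At least one of $v,w$ is old.} The statement $\mathfrak m_v+\mathfrak m_w=O$ is symmetric, so we may assume that $w$ is old. For each factor $f_r$, both $r$ and $w$ are old and $r\neq w$, so $f_rO+\mathfrak m_w=\mathfrak m_r+\mathfrak m_w=O$ by (a).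

\emph{Both $v$ and $w$ are new.} For each factor $f_r$, the valuation $r$ is old, so $\mathfrak m_r+\mathfrak m_w=O$ by the first round applied to the pair $r,w$.
\end{proof}

The first round is where (b) is used with $\Delta\neq\emptyset$, and it is the reason for the set $Y$ in Proposition~\ref{prop:color}.

\section{Uncountable fields}\label{sec:uncountable}

Let $|K|=\kappa>\aleph_0$, and assume Proposition~\ref{prop:color} for all fields of cardinality less than $\kappa$. Let $X=Y\sqcup T$ be given. The layers come from a chain of smaller subfields. For a subfield $F$ of $K$ let
\[
X_F=\{v\in X:\ v \text{ is not trivial on } F\}.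
\]
The point of using subfields is Lemma~\ref{lem:persist}: an element of $F$ has value $0$ at every valuation outside $X_F$, so a uniformizer or separator found in $F$ is not disturbed by valuations that appear later.

\subsection*{Closed subfields}
To apply the induction hypothesis to $F$ we restrict the elements of $X_F$ to $F$, and the restrictions need not be normalized or distinct. For $K=\mathbb Q(x)$ and $F=\mathbb Q(x^2)$, the restriction of $v_x$ takes only even values, and $v_{x-1}$ and $v_{x+1}$ have the same restriction. We enlarge $F$ to avoid this. For each finite $\Delta\subseteq X$ and $v\in\Delta$ fix a $\Delta$-uniformizer $g_{\Delta,v}\in K$ at $v$, by Lemma~\ref{lem:finite}. Call $F$ \emph{closed} if $g_{\Delta,v}\in F$ whenever $v\in\Delta\subseteq X_F$ with $\Delta$ finite.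

\begin{lemma}\label{lem:closed}
\begin{itemize}
\item[(a)] If $F$ is closed, the restrictions to $F$ of the elements of $X_F$ are pairwise distinct normalized valuations of $F$, and they form a finite-character set.
\item[(b)] Every subset $E$ of $K$ lies in a closed subfield of cardinality at most $|E|+\aleph_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $v\in X_F$ the element $g_{\{v\},v}\in F$ has value $1$, so $v|_F$ is surjective. For $v\neq w$ in $X_F$ the element $g_{\{v,w\},v}\in F$ has $v$-value $1$ and $w$-value $0$. Finite character is inherited from $X$.

(b) Let $\lambda=|E|+\aleph_0$. Let $F_0$ be the subfield generated by $E$, and let $F_{n+1}$ be generated by $F_n$ and all $g_{\Delta,v}$ with $v\in\Delta\subseteq X_{F_n}$, $\Delta$ finite. A field generated by at most $\lambda$ elements has at most $\lambda$ elements. If $|F_n|\le\lambda$, then $X_{F_n}=\bigcup_{f\in F_n^*}\{v\in X:v(f)\ne0\}$ has at most $\lambda$ elements by finite character, so there are at most $\lambda$ pairs $(\Delta,v)$, and $|F_{n+1}|\le\lambda$. Let $F=\bigcup_nF_n$, so $|F|\le\lambda$. A finite $\Delta\subseteq X_F$ lies in $X_{F_n}$ for some $n$, and then $g_{\Delta,v}\in F_{n+1}\subseteq F$.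
\end{proof}

For closed $F$ we identify $v\in X_F$ with $v|_F$. For $W\subseteq X_F$, being good in $F$ means the same for the valuations of $K$ and for their restrictions.

\subsection*{The chain and the coloring}
Write $K=\{a_\alpha:\alpha<\kappa\}$, indexed by the ordinals below $\kappa$. By transfinite recursion and Lemma~\ref{lem:closed}(b), choose closed subfields $F_\alpha$ with
\[
F_\alpha\supseteq\{a_\alpha\}\cup\bigcup_{\beta<\alpha}F_\beta,\qquad |F_\alpha|\le|\alpha|+\aleph_0 .
\]
This is possible because the set on the right of the inclusion has at most $1+|\alpha|\cdot(|\alpha|+\aleph_0)\le|\alpha|+\aleph_0$ elements. Since $\kappa$ is an uncountable cardinal and $\alpha<\kappa$, we have $|F_\alpha|<\kappa$. Put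
\[
X_\alpha=X_{F_\alpha},\qquad X_{<\alpha}=\bigcup_{\beta<\alpha}X_\beta,\qquad T_\alpha=T\cap(X_\alpha\setminus X_{<\alpha}).
\]
The $X_\alpha$ increase with $\alpha$. Since $K=\bigcup_\alpha F_\alpha$ and no element of $X$ is trivial on $K$, we have $X=\bigcup_\alpha X_\alpha$. Each $t\in T$ lies in $T_\alpha$ exactly for the least $\alpha$ with $t\in X_\alpha$, so $T=\bigsqcup_\alpha T_\alpha$.

Apply the induction hypothesis to the field $F_\alpha$ and the partition $X_\alpha=(X_\alpha\setminus T_\alpha)\sqcup T_\alpha$. Thus the uncolored part consists of the elements of $Y$ visible in $F_\alpha$ together with all valuations of earlier layers. We obtain $c_\alpha:T_\alpha\to\mathbb N$ such that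
\begin{equation}\label{eq:layer}
(T_\alpha\setminus c_\alpha^{-1}(i))\cup\Sigma_1\ \text{ is good in } F_\alpha\quad\text{for all $i\in\mathbb N$ and all finite } \Sigma_1\subseteq X_\alpha\setminus T_\alpha .
\end{equation}
Let $c=\bigcup_\alpha c_\alpha:T\to\mathbb N$. The layers are colored independently of one another; Lemma~\ref{lem:glue} will show that they fit together.

\subsection*{The coloring works}
Fix $i\in\mathbb N$ and a finite $\Sigma\subseteq Y$. Put $W=(T\setminus c^{-1}(i))\cup\Sigma$ and $W_\alpha=W\cap X_\alpha$. We prove by induction on $\alpha$ that
\begin{equation}\label{eq:claim}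
W_\alpha\ \text{ is good in } F_\alpha .
\end{equation}
Assume this for all $\beta<\alpha$. We apply Lemma~\ref{lem:glue} to the field $F_\alpha$ and the set $W_\alpha$, partitioned into
\[
W_{\mathrm{old}}=W\cap X_{<\alpha},\qquad W_{\mathrm{new}}=W_\alpha\setminus X_{<\alpha}=(T_\alpha\setminus c_\alpha^{-1}(i))\cup\Sigma_{\mathrm{new}},
\]
where $\Sigma_{\mathrm{new}}=\Sigma\cap(X_\alpha\setminus X_{<\alpha})$.

\emph{Hypothesis \textup{(a)}.} Let $r$, or $r\neq r'$, be in $W_{\mathrm{old}}$. As the $X_\beta$ increase, these valuations lie in $W_\beta$ for one $\beta<\alpha$. By the inductive assumption, $F_\beta$ contains a $W_\beta$-uniformizer at $r$, respectively a $W_\beta$-separator of $(r,r')$. Every element of $W_\alpha\setminus W_\beta$ lies outside $X_\beta$, so it is trivial on $F_\beta$. By Lemma~\ref{lem:persist} these elements of $F_\beta\subseteq F_\alpha$ serve for $W_\alpha$. (For $\alpha=0$ the set $W_{\mathrm{old}}$ is empty and there is nothing to check.)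

\emph{Hypothesis \textup{(b)}.} Let $\Delta\subseteq W_{\mathrm{old}}$ be finite and put $\Sigma_1=\Sigma_{\mathrm{new}}\cup\Delta$. This is a finite subset of $X_\alpha$. It is disjoint from $T_\alpha$, because $\Sigma_{\mathrm{new}}\subseteq Y$ and $\Delta\subseteq X_{<\alpha}$. So $W_{\mathrm{new}}\cup\Delta=(T_\alpha\setminus c_\alpha^{-1}(i))\cup\Sigma_1$ is good in $F_\alpha$ by \eqref{eq:layer}.

Lemma~\ref{lem:glue} gives \eqref{eq:claim}. Finally, let $v$, or $v\ne w$, be in $W$, and choose $\alpha$ with these valuations in $X_\alpha$. By \eqref{eq:claim}, $F_\alpha$ contains a $W_\alpha$-uniformizer at $v$, respectively a $W_\alpha$-separator of $(v,w)$. The elements of $W\setminus W_\alpha$ are trivial on $F_\alpha$, so by Lemma~\ref{lem:persist} these elements serve for $W$. Hence $W$ is good in $K$. This completes the induction on $|K|$ and the proof of Proposition~\ref{prop:color}. \qed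

\section{Countably many overrings cannot be improved}\label{sec:optimal}

In Theorem~\ref{thm:B}(i) the ring $S_i$ is obtained by discarding the color class $c^{-1}(i)$, and these classes are disjoint. Lemma~\ref{lem:essential} shows that any family of PID overrings with pairwise intersection $R$ produces such disjoint sets, and this bounds the size of the family.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(ii)}]
Let $R$ be a countable Krull domain that is not a PID, and let $(S_\lambda)$ be PID overrings with $S_\lambda\cap S_\mu=R$ for $\lambda\neq\mu$. Put
\[
Z_\lambda=\{P \text{ a height-one prime of } R:\ S_\lambda\not\subseteq R_P\}.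
\]

\emph{The $Z_\lambda$ are pairwise disjoint.} Let $X_\lambda$ be the set of valuations of the prime elements of $S_\lambda$, as in the proof of Lemma~\ref{lem:krull}; it has finite character and $O_{X_\lambda}=S_\lambda$. For $\lambda\neq\mu$ the set $X_\lambda\cup X_\mu$ has finite character and defines $S_\lambda\cap S_\mu=R$. By Lemma~\ref{lem:essential}, each $v_P$ lies in $X_\lambda$ or in $X_\mu$, so $S_\lambda\subseteq R_P$ or $S_\mu\subseteq R_P$. Thus $Z_\lambda\cap Z_\mu=\emptyset$.

\emph{Each $Z_\lambda$ is nonempty.} If $Z_\lambda=\emptyset$, then $S_\lambda\subseteq\bigcap_PR_P=R$, so $R=S_\lambda$ would be a PID.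

\emph{There are countably many height-one primes.} Each contains a nonzero element of the countable ring $R$, and by finite character each nonzero element lies in only finitely many of them.

Choosing an element in each $Z_\lambda$ gives an injection of the index set into a countable set. The ring $\mathbb Z[x]$ is an example: it is countable, it is factorial and hence Krull, and the ideal $(2,x)$ is not principal.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FI}
\emph{Finite intersections of PID or factorial overrings},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak B43848F3B6FEE0FD810FE84A248A65A6/\allowbreak S0008439500007335a.pdf/\allowbreak finite\_intersections\_\allowbreak of\_pid\_or\_\allowbreak factorial\_overrings.pdf}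

\bibitem{Gilmer}
Gilmer, \emph{Multiplicative Ideal Theory}.

\bibitem{Kaplansky}
Kaplansky, \emph{Commutative Rings}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
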